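
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A Liouville theorem for cubic Schr\"odinger systems\\ with strictly copositive coupling}


\begin{abstract}
Let $B=(\beta_{ij})$ be a strictly copositive $m\times m$ matrix, that is, $\xi^TB\xi>0$ for all $\xi\in[0,\infty)^m\setminus\{0\}$. We prove that the cubic system $-\Delta u_i=u_i\sum_j\beta_{ij}u_j^2$ has no positive solution in $\mathbb R^3$, bounded or not. The proof shows that a suitable weighted geometric mean $v$ of the components satisfies $-\Delta v\ge\delta v^3$ with some $\delta>0$, and in dimension three the exponent $3=n/(n-2)$ is the last one for which such a scalar inequality has no positive solution. The same argument, with power means, covers the systems with nonlinearity $u_i^q\sum_j\beta_{ij}u_j^{q+1}$, and even the corresponding differential inequalities, whenever $(2q+1)(n-2)\le n$; for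 inequalities this range is optimal. For the equations with symmetric $B$ we go further and exclude bounded positive solutions for all subcritical exponents if $n\le4$, and for $2q+1<(n-1)/(n-3)$ if $n\ge5$.
\end{abstract}

\section{The question and the results}

\subsection{The system}
Let $m,n\ge1$, let $B=(\beta_{ij})$ be a real $m\times m$ matrix, let $q>0$, and consider
\begin{equation}\label{sys}
-\Delta u_i=f_i(U),\qquad f_i(u):=u_i^q\sum_{j=1}^m\beta_{ij}u_j^{q+1},\qquad i=1,\dots,m,
\end{equation}
for $U=(u_1,\dots,u_m)$ on $\mathbb R^n$. The nonlinearity is homogeneous of degree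
\[
p:=2q+1>1 .
\]
A \emph{positive} solution is one with $u_i>0$ for all $i$, and solutions are of class $C^2$. We write $p_S=(n+2)/(n-2)$ for $n\ge3$ and $p_S=\infty$ for $n\le2$.

We call $B$ \emph{copositive} if $\xi^TB\xi\ge0$ for all $\xi\in[0,\infty)^m$, and \emph{strictly copositive} if $\xi^TB\xi>0$ for all $\xi\in[0,\infty)^m\setminus\{0\}$. Symmetry of $B$ is not part of these definitions; it is stated where it is needed. If $B$ is symmetric, then $f=\nabla F$ with
\begin{equation}\label{F}
F(u)=\frac1{p+1}\sum_{i,j}\beta_{ij}u_i^{q+1}u_j^{q+1}=\frac1{p+1}\,\xi^TB\xi,\qquad \xi_i=u_i^{q+1},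
\end{equation}
so strict copositivity says that $F(u)>0$ for every nonzero $u$ with nonnegative components. Negative off-diagonal entries are allowed as long as they do not overcome the diagonal.

Some condition on $B$ is needed for nonexistence. For
$B=\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$, which is copositive but not strictly, the constants $u_1=u_2=1$ form a positive bounded solution of \eqref{sys} in every dimension. It is known that for $m,n\ge3$, $q>0$, symmetric strictly copositive $B$ and $p<n/(n-2)$ there is no positive bounded solution. Whether nonexistence holds in the physically important cubic case $q=1$, $n=3$ with $m\ge3$ is an open problem whose source is \cite{source}. This case lies exactly on the borderline $p=3=n/(n-2)$.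

The number $n/(n-2)$ is the threshold for the scalar inequality $-\Delta v\ge v^p$. A positive superharmonic function on $\mathbb R^n$, $n\ge3$, decays no faster than $|x|^{2-n}$, so $v^p\ge c|x|^{-p(n-2)}$ near infinity, and this lower bound has infinite integral if and only if $p(n-2)\le n$. In the scalar case the borderline belongs to the nonexistence range (Lemma~\ref{lem:scalar} below), and so one may guess that it does for systems too. This is correct.

\subsection{Results}

\begin{theorem}\label{thm:cubic}
Let $m\ge1$ and let $B$ be a real strictly copositive $m\times m$ matrix (symmetry is not assumed). Then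
\[
-\Delta u_i=u_i\sum_{j=1}^m\beta_{ij}u_j^2,\qquad i=1,\dots,m,
\]
has no positive classical solution in $\mathbb R^3$, bounded or not.
\end{theorem}

\begin{theorem}\label{thm:ineq}
Let $m,n\ge1$, $q>0$, $p(n-2)\le n$, and let $B$ be a real strictly copositive $m\times m$ matrix (symmetry is not assumed). Then there is no positive $C^2$ solution in $\mathbb R^n$ of
\begin{equation}\label{ineq}
-\Delta u_i\ge u_i^q\sum_{j=1}^m\beta_{ij}u_j^{q+1},\qquad i=1,\dots,m.
\end{equation}
Conversely, if $n\ge3$ and $p>n/(n-2)$, then for \emph{every} real $B$ the system \eqref{ineq} has a positive bounded solution.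
\end{theorem}

For the equations, in contrast to the inequalities, the variational structure \eqref{F} allows larger exponents.

\begin{theorem}\label{thm:beyond}
Let $m\ge1$ and let $B$ be symmetric and strictly copositive. Then \eqref{sys} has no positive bounded solution if $n\le4$ and $p<p_S$, or if $n\ge5$ and $p<\frac{n-1}{n-3}$. For $n\le 4$ the exponent range is optimal: for $n\ge3$, $p\ge p_S$ and $B=I$, the system \eqref{sys} has positive bounded solutions.
\end{theorem}

\begin{corollary}\label{cor:converse}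
Let $q=1$, $n=3$, and let $B$ be symmetric and copositive. Then \eqref{sys} has only the trivial nonnegative classical solution if and only if $B$ is strictly copositive.
\end{corollary}

\begin{remark}
Corollary~\ref{cor:converse} is the only converse proved here, and it concerns nonnegative solutions and copositive $B$. For $p<n/(n-2)$ the known nonexistence result has been combined with a known existence result to obtain a converse for positive bounded solutions; we do not use that existence result. Such a converse needs a further hypothesis on $B$, since strict copositivity is not in general necessary for the absence of positive bounded solutions. Indeed, for $B=-I$ the system decouples into $\Delta u_i=u_i^p$. If $u>0$ is bounded with $\Delta u=u^p$ and $x_0\in\mathbb R^n$, then for each $\varepsilon>0$ the function $u(x)-\varepsilon|x-x_0|^2$ has a maximum point $x_1$. There $u(x_1)\ge u(x_0)$, so $u(x_0)^p\le u(x_1)^p=\Delta u(x_1)\le2n\varepsilon$, and $\varepsilon\to0$ gives $u(x_0)=0$, a contradiction.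
\end{remark}

\subsection{The idea, for two components}\label{sec:idea}
Let $q=1$ and try to derive a scalar inequality. Two first attempts run into difficulties. A weighted sum $\sum_ic_iu_i$ satisfies $-\Delta\sum_i c_iu_i=\sum_{i,j}c_i\beta_{ij}u_iu_j^2$, a cubic form in which negative $\beta_{ij}$ are weighted by mixed products, while copositivity speaks of a quadratic form in the squares. The sum of squares does produce that quadratic form, $\sum_iu_if_i=\xi^TB\xi$ with $\xi_i=u_i^2$, but $-\Delta\frac12\sum_i u_i^2=\sum_iu_if_i-\sum_i|\nabla u_i|^2$, and the gradient term has the wrong sign because the sum of squares is convex.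

We want a \emph{concave} function of $U$ whose gradient removes the factor $u_i$ in front of $\sum_j\beta_{ij}u_j^2$. The logarithm does both. Take
\[
B=\begin{pmatrix}1&-\beta\\-\beta&d\end{pmatrix},\qquad \beta,d>0 .
\]
Since $\xi^TB\xi=(\xi_1-\beta\xi_2)^2+(d-\beta^2)\xi_2^2$ and $(\beta,1)$ lies in the quadrant, $B$ is strictly copositive if and only if $\beta^2<d$. For $c_1,c_2>0$ with $c_1+c_2=1$ let $w=c_1\log u_1+c_2\log u_2$. Then
\[
-\Delta w=\sum_ic_i\frac{|\nabla u_i|^2}{u_i^2}+b_1u_1^2+b_2u_2^2,\qquad b_1=c_1-\beta c_2,\quad b_2=dc_2-\beta c_1 .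
\]
Both $b_1$ and $b_2$ are positive if and only if $\beta<c_1/c_2<d/\beta$, and such weights exist if and only if $\beta^2<d$, which is exactly strict copositivity. To return to a quantity with the scaling of $u_i$, put $v=e^w=u_1^{c_1}u_2^{c_2}$. By convexity of $|\cdot|^2$ we have $|\nabla w|^2\le\sum_ic_i|\nabla u_i|^2/u_i^2$, so
\[
-\Delta v=v\,(-\Delta w-|\nabla w|^2)\ge v\,(b_1u_1^2+b_2u_2^2)\ge\delta\,v\max(u_1,u_2)^2\ge\delta v^3,\qquad\delta=\min(b_1,b_2),
\]
which is impossible for $v>0$ in $\mathbb R^3$ by Lemma~\ref{lem:scalar} below. Nothing is lost here: if $d=\beta^2$, then $(u_1,u_2)=(\sqrt\beta,1)$ is a constant positive solution.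

In general, three things are needed: weights $c$ making all $b_j=\sum_ic_i\beta_{ij}$ positive (Lemma~\ref{lem:weights}), a concave mean whose gradient cancels $u_i^q$ (Lemma~\ref{lem:mean}), and the scalar theorem up to and including the borderline (Lemma~\ref{lem:scalar}).

\section{From copositivity to a scalar inequality}

\begin{lemma}\label{lem:weights}
If $B$ is strictly copositive, there is $c\in(0,\infty)^m$ with $\sum_ic_i=1$ such that
\[
b_j:=\sum_ic_i\beta_{ij}>0\qquad\text{for all }j .
\]
\end{lemma}

\begin{proof}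
Let $S=\{x\in[0,\infty)^m:\sum_ix_i=1\}$. Suppose that the compact convex set $\{B^Tx:x\in S\}$ does not meet the open convex set $(0,\infty)^m$. By the separation theorem there is $y\ne0$ with $y\cdot B^Tx\le y\cdot z$ for all $x\in S$ and $z\in(0,\infty)^m$. The right side is bounded below in $z$, so $y\ge0$ componentwise. Letting $z\to0$ gives $y\cdot B^Tx\le0$ for all $x\in S$, and the choice $x=y/\sum_iy_i$ gives $y^TBy\le0$, contrary to strict copositivity.

Hence some $x\in S$ has $B^Tx\in(0,\infty)^m$. This is an open condition on $x$, so $c=(1-t)x+\frac tm(1,\dots,1)$ with small $t>0$ satisfies it too, and $c$ has positive entries with sum $1$.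
\end{proof}

For general $q$ the cancellation of $u_i^q$ requires a function with $\partial_iN$ proportional to $c_iu_i^{-q}$, hence a function of $\sum_ic_iu_i^{1-q}$ (of $\sum_ic_i\log u_i$ if $q=1$). Homogeneity of degree one then fixes it up to a factor, and it is the weighted power mean of exponent $1-q$.

\begin{lemma}\label{lem:mean}
Let $c_i>0$, $\sum_ic_i=1$, and on $(0,\infty)^m$ put
\[
N(u)=\Big(\sum_ic_iu_i^{1-q}\Big)^{1/(1-q)}\quad(q\ne1),\qquad N(u)=\prod_iu_i^{c_i}\quad(q=1).
\]
Then $N$ is smooth, homogeneous of degree one and concave, $\min_iu_i\le N(u)\le\max_iu_i$, and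
\begin{equation}\label{gradN}
\partial_iN=c_iN^qu_i^{-q}>0 ,\qquad\text{hence}\qquad \nabla N\cdot f=N^q\sum_jb_ju_j^{q+1},\quad b_j=\sum_ic_i\beta_{ij}.
\end{equation}
\end{lemma}

\begin{proof}
Smoothness, homogeneity and the bounds are immediate, since $N$ is a weighted mean. Formula \eqref{gradN} for $\partial_iN$ follows by differentiation (for $q\neq 1$ because $(\sum_kc_ku_k^{1-q})^{q/(1-q)}=N^q$), and the formula for $\nabla N\cdot f$ follows because the factors $u_i^{-q}$ and $u_i^q$ cancel.

For concavity let $h\in\mathbb R^m$ and put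
\[
y_i=h_i/u_i,\qquad \pi_i=c_iu_i^{1-q}N^{q-1},\qquad \bar y=\sum_i\pi_iy_i .
\]
By the definition of $N$, $\pi_i>0$ and $\sum_i\pi_i=1$. By \eqref{gradN}, $DN(h)=\sum_ic_iN^qu_i^{-q}h_i=N\bar y$. Differentiating \eqref{gradN} once more in the direction $h$,
\[
D^2N(h,h)=q\,DN(h)\sum_ic_iN^{q-1}u_i^{-q}h_i-q\sum_ic_iN^qu_i^{-q-1}h_i^2
=-qN\Big(\sum_i\pi_iy_i^2-\bar y^2\Big)\le0,
\]
because the bracket is the variance of $y$ with respect to the weights $\pi$.
\end{proof}

\noindent\textbf{Chain rule.} Let $\Phi$ be smooth and concave on $(0,\infty)^m$ with $\partial_i\Phi\ge0$, and let $U$ be positive with $-\Delta u_i\ge f_i(U)$. Then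
\begin{equation}\label{chain}
-\Delta\Phi(U)=-\sum_{k=1}^nD^2\Phi(U)(\partial_kU,\partial_kU)-\sum_i\partial_i\Phi(U)\,\Delta u_i\ \ge\ \nabla\Phi(U)\cdot f(U).
\end{equation}
Concavity discards the gradient terms, and monotonicity preserves the inequalities for the components.

\medskip
The following scalar result is classical; we include a proof.

\begin{lemma}\label{lem:scalar}
Let $a>0$, $p>1$ and $p(n-2)\le n$. There is no positive $v\in C^2(\mathbb R^n)$ with $-\Delta v\ge av^p$.
\end{lemma}

\begin{proof}
Let $\bar v(r)$ be the mean of $v$ over $\partial B_r(0)$ (for $n=1$, $\bar v(r)=\frac12(v(r)+v(-r))$), and let $g(r)=-r^{n-1}\bar v'(r)$. Since $\overline{\Delta v}=r^{1-n}(r^{n-1}\bar v')'$, Jensen's inequality gives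
\[
g'=-r^{n-1}\overline{\Delta v}\ge ar^{n-1}\overline{v^p}\ge ar^{n-1}\bar v^{\,p}>0,\qquad g(0)=0,
\]
so $g$ is positive and increasing on $(0,\infty)$.

If $n\le2$, then $0<\bar v(r)\le\bar v(1)-g(1)\int_1^rs^{1-n}\,ds$ for $r\ge1$. The right side tends to $-\infty$ as $r\to\infty$, a contradiction.

If $n\ge3$, then for $\rho>r$
\[
\bar v(r)\ge\bar v(r)-\bar v(\rho)=\int_r^\rho g(s)s^{1-n}\,ds\ge g(r)\,\frac{r^{2-n}-\rho^{2-n}}{n-2},
\]
and $\rho\to\infty$ gives $\bar v(r)\ge g(r)r^{2-n}/(n-2)$. With $a'=a(n-2)^{-p}$ we get, for $r\ge1$,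
\[
g'\ge a'g^p\,r^{n-1-p(n-2)}\ge a'g^p\,r^{-1},
\]
where the hypothesis $p(n-2)\le n$ enters. Integrating $(g^{1-p})'=-(p-1)g^{-p}g'$ over $(1,r)$ gives
\[
0<g(r)^{1-p}\le g(1)^{1-p}-(p-1)a'\log r,
\]
which is false for large $r$. At the borderline the contradiction rests on the divergence of the logarithm.
\end{proof}

\section{The closed range $p(n-2)\le n$}

\begin{proof}[Proof of Theorems \ref{thm:cubic} and \ref{thm:ineq}]
Let $U$ be a positive solution of \eqref{ineq}. Take $c$ and $b$ from Lemma~\ref{lem:weights}, the corresponding $N$ from Lemma~\ref{lem:mean}, and $\delta=\min_jb_j>0$. By \eqref{chain}, \eqref{gradN} and $N\le\max_iu_i$, the function $v=N(U)>0$ satisfies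
\[
-\Delta v\ge N^q\sum_jb_ju_j^{q+1}\ge\delta N^q\big(\max_iu_i\big)^{q+1}\ge\delta v^{2q+1}=\delta v^p\qquad\text{in }\mathbb R^n .
\]
If $p(n-2)\le n$, this contradicts Lemma~\ref{lem:scalar}. This proves the nonexistence part of Theorem~\ref{thm:ineq}. Theorem~\ref{thm:cubic} is the case $q=1$, $n=3$, where $p=3=n/(n-2)$ and $v=\prod_iu_i^{c_i}$.

For the converse part let $n\ge3$, $p>n/(n-2)$, $k=\frac1{p-1}$ and $w=(1+r^2)^{-k}$ with $r=|x|$. From
\[
w'=-2kr(1+r^2)^{-k-1},\qquad w''=-2k(1+r^2)^{-k-1}+4k(k+1)r^2(1+r^2)^{-k-2}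
\]
we obtain
\[
-\Delta w=2kn(1+r^2)^{-k-1}-4k(k+1)r^2(1+r^2)^{-k-2}=(1+r^2)^{-k-2}\big[2kn+2k(n-2-2k)r^2\big].
\]
The condition $p>n/(n-2)$ means $2k<n-2$, so with $c_0=2k(n-2-2k)>0$ and $kp=k+1$ we have $-\Delta w\ge c_0(1+r^2)^{-k-1}=c_0w^p$. Let $u_i=\varepsilon w$ for all $i$ and $M=\max\big(0,\max_i\sum_j\beta_{ij}\big)$. If $\varepsilon>0$ satisfies $\varepsilon^{p-1}M\le c_0$, then
\[
-\Delta u_i\ge c_0\varepsilon w^p\ge\varepsilon^pMw^p\ge\varepsilon^pw^p\sum_j\beta_{ij}=f_i(U). \qedhere
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:converse}]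
Let $B$ be strictly copositive and let $U$ be a nonnegative solution. On a given ball choose $K\ge0$ with $K\ge|\sum_j\beta_{ij}u_j^2|$ for all $i$. Then $-\Delta u_i+Ku_i\ge0$ there, and by the strong maximum principle $u_i$ vanishes identically on the ball if it vanishes at an interior point. Since the ball is arbitrary, each $u_i$ is either identically zero or positive everywhere. If some components are nonzero, they form a positive solution of the system whose matrix is the corresponding principal submatrix of $B$. This submatrix is strictly copositive (extend vectors by zero), contrary to Theorem~\ref{thm:cubic}. So $U\equiv0$.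

Conversely, let $B$ be copositive but not strictly, and choose $\xi\in[0,\infty)^m\setminus\{0\}$ with $\xi^TB\xi=0$. Then $\xi$ minimizes the quadratic form of $B$ on $[0,\infty)^m$, so its partial derivative $2(B\xi)_i$ (here symmetry is used) vanishes whenever $\xi_i>0$. The constants $u_i=\xi_i^{1/2}$ satisfy $u_i\sum_j\beta_{ij}u_j^2=\xi_i^{1/2}(B\xi)_i=0$ for all $i$. They form a nontrivial nonnegative solution.
\end{proof}

\section{A comparison function of the size of $|u|$}

To pass beyond $n/(n-2)$ for the equations we shall test a scalar inequality with cutoff functions, and we need the resulting bounds for $|U|$, not just for $N(U)$. If $q<1$, then $N(u)$ is comparable with $|u|$. If $q>1$, then $N$ is a mean with negative exponent, comparable only with $\min_iu_i$, and it gives no information on the large components. The case $q=1$ will not be needed.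

For two components and $q>1$ the remedy is $\Phi=\Lambda(u_1+u_2)+\Lambda^2N$ with large $\Lambda$. Suppose $u_1=1$ and $u_2=t\le1$. For small $t$ the term $f_1\ge\frac12\beta_{11}$ is positive, and the only possible problem is $f_2=t^q(\beta_{21}+\beta_{22}t^{q+1})$, which may be negative, but is at least $-Ct^q$. Now $N$ has size $t$ as well, so $\nabla N\cdot f\ge c\,t^q$, and the factor $\Lambda^2$ against $\Lambda$ makes this the stronger term. If $t$ is not small, then $f_1$ and $f_2$ are bounded below and $\nabla N\cdot f$ is bounded away from zero, so it again dominates. In general, one uses all subsets of components, larger subsets having larger weights.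

\begin{proposition}\label{prop:phi}
Let $q\ne1$ and let $B$ be strictly copositive (symmetry is not needed). There are a smooth concave function $\Phi$ on $(0,\infty)^m$, homogeneous of degree one with $\partial_i\Phi\ge0$, and a constant $C\ge1$, such that
\[
C^{-1}|u|\le\Phi(u)\le C|u|,\qquad\nabla\Phi(u)\cdot f(u)\ge C^{-1}|u|^p .
\]
\end{proposition}

\begin{proof}
\emph{Case $q<1$.} Take $\Phi=N$ with the weights $c_i$ from Lemma~\ref{lem:weights}. Keeping only the largest component in the sum gives $N\ge(\min_ic_i)^{1/(1-q)}\max_iu_i$, and $N\le\max_iu_i$. By \eqref{gradN}, $\nabla N\cdot f\ge(\min_j b_j)N^q(\max_iu_i)^{q+1}\ge C^{-1}|u|^p$.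

\emph{Case $q>1$.} For $\emptyset\ne I\subset\{1,\dots,m\}$ the matrix $(\beta_{ij})_{i,j\in I}$ is strictly copositive. Lemma~\ref{lem:weights} gives $c^I\in(0,\infty)^I$ with $\sum_{i\in I}c^I_i=1$ such that the numbers $b^I_j:=\sum_{i\in I}c^I_i\beta_{ij}$ are positive for $j\in I$. For $j\notin I$ we define $b^I_j$ by the same formula; it may have any sign. Let
\[
N_I(u)=\Big(\sum_{i\in I}c^I_iu_i^{1-q}\Big)^{-1/(q-1)},\qquad T_I:=\nabla N_I\cdot f .
\]
By Lemma~\ref{lem:mean}, applied to the variables $u_i$ with $i\in I$, $N_I$ is concave with $\partial_iN_I=c^I_iN_I^qu_i^{-q}$ for $i\in I$ and $\partial_iN_I=0$ for $i\notin I$. Hence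
\[
T_I=N_I^q\sum_{j=1}^mb^I_ju_j^{q+1},\qquad \min_{i\in I}u_i\le N_I\le\kappa\min_{i\in I}u_i,\qquad \kappa:=\max_{I,\,i\in I}(c^I_i)^{-1/(q-1)},
\]
where the upper bound for $N_I$ results from keeping one summand. Let $b_*>0$ be a lower bound for all $b^I_j$ with $j\in I$, and $b^*$ an upper bound for all $|b^I_j|$. Fix $\eta\in(0,1)$ with $mb^*\eta^{q+1}\le b_*/2$, and put
\[
\Phi=\sum_I\Lambda^{|I|}N_I
\]
with $\Lambda\ge1$ to be chosen. Then $\Phi$ is smooth, concave, homogeneous of degree one, and $\partial_i\Phi\ge0$. Since $N_{\{i\}}=u_i$ and $N_I\le\max_iu_i$, $\Phi$ is comparable with $|u|$. As $\nabla\Phi\cdot f$ is homogeneous of degree $p$, we may assume $\max_iu_i=1$.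

\emph{Positive terms.} For $t\in(0,\eta]$ let $I_t=\{i:u_i\ge t\}$. It contains an index with $u_i=1$, and $u_j<t\le\eta$ for $j\notin I_t$. Hence
\begin{equation}\label{TIt}
T_{I_t}\ge N_{I_t}^q\,(b_*-mb^*\eta^{q+1})\ge\tfrac{b_*}2\,t^q>0 .
\end{equation}

\emph{Negative terms.} Let $T_J<0$ and $t:=\min(\eta,\min_{i\in J}u_i)$. Then $J\subset I_t$, and $J\ne I_t$ by \eqref{TIt}, so $|I_t|\ge|J|+1$. Moreover $\min_{i\in J}u_i\le t/\eta$: this is clear if $t=\min_{i\in J} u_i$, and if $t=\eta$ it says $\min_{i\in J}u_i\le1$. Since $u_j\le1$ for all $j$, using \eqref{TIt} again,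
\[
|T_J|\le mb^*N_J^q\le mb^*\kappa^q(t/\eta)^q\le M\,T_{I_t},\qquad M:=\frac{2mb^*\kappa^q}{b_*\eta^q}.
\]
With $S_+:=\sum_{T_I>0}\Lambda^{|I|}T_I$ it follows that
\[
\Lambda^{|J|}|T_J|\le\frac M\Lambda\,\Lambda^{|I_t|}T_{I_t}\le\frac M\Lambda\,S_+ .
\]
There are at most $2^m$ sets $J$. Choosing $\Lambda=\max(1,2^{m+1}M)$, the negative terms add up to at most $\frac12S_+$ in absolute value, so
\[
\nabla\Phi\cdot f\ge\tfrac12S_+\ge\tfrac12T_{I_\eta}\ge\tfrac{b_*}4\eta^q ,
\]
a positive constant, as required.
\end{proof}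

\section{Beyond $n/(n-2)$: proof of Theorem \ref{thm:beyond}}

By Theorem~\ref{thm:ineq} we may assume $n\ge3$ and $p>n/(n-2)$. If $n=3$, then $p>3$ and $q>1$. If $n=4$, then $p<p_S=3$ and $q<1$. If $n\ge5$, then $p<\frac{n-1}{n-3}\le2$ and $q<1$. So $q\ne1$ and Proposition~\ref{prop:phi} applies. For $n\ge4$ we have $\frac{n-1}{n-3}\le\frac{n+2}{n-2}=p_S$, with equality exactly for $n=4$, so in all cases
\begin{equation}\label{prange}
\tfrac n{n-2}<p<p_S,\qquad\text{and}\qquad p(n-3)<n-1\quad\text{if }n\ge4 .
\end{equation}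

The plan is as follows. Rescaling $U$ from $B_R$ to the unit ball gives functions $V$ with an $L^p$ bound independent of $R$, whereas $K=\int_{B_1}|V|^{p+1}$ tends to infinity with $R$. A Pohozaev identity bounds $K$ by integrals over a sphere $\partial B_r$, which has one dimension less. On a well-chosen sphere the $L^p$ bound and elliptic regularity control these integrals by a power of $K$ smaller than one, so $K$ cannot tend to infinity.

Let $U$ be a positive bounded solution. Throughout, $C,c$ denote positive constants independent of $R\ge1$ (they may change from line to line), and $C_\varepsilon$ may also depend on $\varepsilon$.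

\subsection{The rescaled solutions}
By \eqref{chain} and Proposition~\ref{prop:phi}, $-\Delta\Phi(U)\ge c|U|^p$. Let $\chi$ be a standard cutoff function, $\chi=1$ on $B_{4R}$, supported in $B_{8R}$, with $0\le\chi\le1$, $|\nabla\chi|\le CR^{-1}$ and $|D^2\chi|\le CR^{-2}$. Put $\psi=\chi^k$ with $k=\frac{2p}{p-1}>2$. Then $\psi\in C^2$, and since $k-2=k/p$,
\[
|\Delta\psi|=\big|k\chi^{k-1}\Delta\chi+k(k-1)\chi^{k-2}|\nabla\chi|^2\big|\le CR^{-2}\chi^{k-2}=CR^{-2}\psi^{1/p}.
\]
Multiplying by $\psi$, integrating by parts, and using $\Phi(U)\le C|U|$ and H\"older's inequality,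
\[
c\int|U|^p\psi\le\int\Phi(U)|\Delta\psi|\le CR^{-2}\int|U|\psi^{1/p}\le CR^{-2+n(p-1)/p}\Big(\int|U|^p\psi\Big)^{1/p},
\]
hence $\int_{B_{4R}}|U|^p\le CR^{n-\frac{2p}{p-1}}$. The function $V(y)=R^{2/(p-1)}U(Ry)$, which depends on $R$, solves the same system, and
\begin{equation}\label{Lp}
\int_{B_4}|V|^p\,dy\le C,\qquad\|V\|_\infty\le CR^{2/(p-1)} .
\end{equation}
Boundedness of $U$ is used in the second bound, and once more in the doubling argument for $n\ge4$ below. Let
\[
K:=\int_{B_1}|V|^{p+1}\,dy=R^\alpha G(R),\qquad G(R):=\int_{B_R}|U|^{p+1},\qquad\alpha:=\frac{2(p+1)}{p-1}-n .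
\]
The condition $p<p_S$ is equivalent to $\alpha>0$. Since $G(R)\ge G(1)>0$,
\begin{equation}\label{Kbig}
K\ge cR^\alpha\to\infty\quad(R\to\infty) .
\end{equation}
From now on $R$ is so large that $K\ge1$. By \eqref{Lp} and \eqref{Kbig}, $\|V\|_\infty\le CK^{2/((p-1)\alpha)}$, a fixed power of $K$.

\subsection{The Pohozaev identity}
\begin{lemma}\label{lem:poho}
Let $B$ be symmetric, $p>1$, and let $V\ge0$ be a solution of \eqref{sys} of class $C^2$ on $\overline{B_r}$. With $V_r$ denoting the radial derivative of $V$,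
\[
\Big(n-\tfrac{(n-2)(p+1)}2\Big)\int_{B_r}F(V)=\int_{\partial B_r}\Big[rF(V)+r|V_r|^2-\tfrac r2|\nabla V|^2+\tfrac{n-2}2V\cdot V_r\Big]d\sigma .
\]
\end{lemma}

\begin{proof}
Multiply $-\Delta V_i=\partial_iF(V)$ by $y\cdot\nabla V_i$, sum over $i$ and integrate. Since $\nabla V_i\cdot\nabla(y\cdot\nabla V_i)=|\nabla V_i|^2+\frac12y\cdot\nabla|\nabla V_i|^2$, the left side becomes
\[
-r\int_{\partial B_r}|V_r|^2\,d\sigma+\Big(1-\frac n2\Big)\int_{B_r}|\nabla V|^2+\frac r2\int_{\partial B_r}|\nabla V|^2\,d\sigma ,
\]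
and the right side is $\int_{B_r}y\cdot\nabla\big(F(V)\big)=r\int_{\partial B_r}F(V)\,d\sigma-n\int_{B_r}F(V)$. Now insert
\[
\int_{B_r}|\nabla V|^2=\int_{B_r}V\cdot f(V)+\int_{\partial B_r}V\cdot V_r\,d\sigma=(p+1)\int_{B_r}F(V)+\int_{\partial B_r}V\cdot V_r\,d\sigma ,
\]
where $u\cdot\nabla F(u)=(p+1)F(u)$ by homogeneity, and rearrange.
\end{proof}

By strict copositivity and homogeneity, $c|u|^{p+1}\le F(u)\le C|u|^{p+1}$ on $[0,\infty)^m$. The coefficient on the left in Lemma~\ref{lem:poho} is positive because $p<p_S$. Hence, for every $r\in(1,2)$,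
\begin{equation}\label{Kbound}
K\le C\int_{\partial B_r}\big(|V|^{p+1}+|\nabla V|^2+|V|^2\big)\,d\sigma .
\end{equation}

\subsection{Regularity on good spheres}
Let $A=\{1<|y|<2\}$. Interior Calder\'on--Zygmund estimates \cite[Theorem 9.11]{GT} give, for each $s\in(1,\infty)$, $\|V\|_{W^{2,s}(A)}\le C_s(\|\Delta V\|_{L^s(B_4)}+\|V\|_{L^s(B_4)})$. As $|\Delta V|\le C|V|^p$,
\begin{equation}\label{CZ}
\|V\|^s_{W^{2,s}(A)}\le C_s\int_{B_4}\big(|V|^{ps}+|V|^s\big)\,dy .
\end{equation}
The bound \eqref{Lp} corresponds to $s=1$, where Calder\'on--Zygmund estimates fail. We therefore take $s=1+\varepsilon$ with small $\varepsilon>0$, $1+\varepsilon\le p$, and pay with the $L^\infty$ bound: by \eqref{Lp} and \eqref{Kbig},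
\begin{equation}\label{W2eps}
\|V\|^{1+\varepsilon}_{W^{2,1+\varepsilon}(A)}\le C_\varepsilon\Big(\|V\|_\infty^{p\varepsilon}\int_{B_4}|V|^p+\int_{B_4}(1+|V|^p)\Big)\le C_\varepsilon K^{\gamma\varepsilon},\qquad\gamma:=\frac{2p}{(p-1)\alpha}.
\end{equation}
The price $K^{\gamma\varepsilon}$ is an arbitrarily small power of $K$. Integrating over spheres, the set of $r\in(1,2)$ with
\begin{equation}\label{sphere1}
\|D^2V\|_{L^{1+\varepsilon}(S)}+\|\nabla V\|_{L^{1+\varepsilon}(S)}+\|V\|_{L^{1+\varepsilon}(S)}\le C_\varepsilon K^{\gamma\varepsilon},\qquad S:=\partial B_r,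
\end{equation}
has measure at least $\frac23$ by Chebyshev's inequality, if $C_\varepsilon$ is large enough. Since $V\in C^2$, the restrictions of $V$ and $\nabla V$ to $S$ are $C^1$, with tangential derivatives bounded by $|\nabla V|$ and $|D^2V|$. So \eqref{sphere1} bounds both restrictions in $W^{1,1+\varepsilon}(S)$. Below we use Sobolev embeddings on $S$, a manifold of dimension $n-1$, with constants uniform for $r\in(1,2)$.

\subsection{Dimension three}
Let $n=3$ and fix $\varepsilon\in(0,1)$ with $1+\varepsilon\le p$ and $(p+1)\gamma\varepsilon\le\frac12$. For each large $R$ take $r$ as in \eqref{sphere1}. On the two-dimensional sphere $S$ we have $W^{1,1+\varepsilon}(S)\subset L^l(S)$ with $l=\frac{2(1+\varepsilon)}{1-\varepsilon}>2$. Applied to $\nabla V$ and to $V$, this gives $\|\nabla V\|_{L^l(S)}+\|V\|_{L^l(S)}\le C K^{\gamma\varepsilon}$. As $l>2$, $W^{1,l}(S)\subset L^\infty(S)$, so also $\|V\|_{L^\infty(S)}\le C K^{\gamma\varepsilon}$. Since $p+1>2$ and $K\ge1$, the right side of \eqref{Kbound} is at most $CK^{(p+1)\gamma\varepsilon}\le CK^{1/2}$.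 Thus $K\le CK^{1/2}$ with $C$ independent of $R$, which contradicts \eqref{Kbig} as $R\to\infty$.

\subsection{Dimensions four and higher}
Now let $n\ge4$. The embedding of $W^{1,1+\varepsilon}(S)$ with small $\varepsilon$ no longer reaches $L^2(S)$, so \eqref{sphere1} alone does not control the gradient term in \eqref{Kbound}. We interpolate with a second estimate in terms of $K$ itself. The number $\varepsilon$ will be fixed at the end, depending only on $n$ and $p$.

\medskip\noindent\emph{Doubling.} There are arbitrarily large $R$ with $G(4R)\le4^{n+1}G(R)$. Otherwise there would be $R_0\ge1$ with $G(4^kR_0)\ge4^{(n+1)k}G(R_0)$ for all $k\ge1$, contrary to $G(R)\le CR^n$, which holds because $U$ is bounded. For such $R$,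
\begin{equation}\label{doubling}
\int_{B_4}|V|^{p+1}\,dy=R^\alpha G(4R)\le4^{n+1}K .
\end{equation}
In the rest of the nonexistence proof only such $R$ are considered. Let $a=\frac{p+1}p$. Since $pa=p+1$ and $a<p+1$, \eqref{CZ} with $s=a$ and \eqref{doubling} give
\[
\|V\|^a_{W^{2,a}(A)}\le C\int_{B_4}\big(|V|^{p+1}+1\big)\le CK .
\]
By Chebyshev's inequality again, there is $r\in(1,2)$ such that \eqref{sphere1} holds together with
\begin{equation}\label{sphere2}
\|D^2V\|_{L^a(S)}+\|\nabla V\|_{L^a(S)}+\|V\|_{L^a(S)}\le CK^{1/a} .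
\end{equation}

\medskip\noindent\emph{Sobolev embeddings.} We have $a<\frac{n-1}2$: if $n=4$, then $p>2$ by \eqref{prange} and $a=1+\frac1p<\frac32$; if $n\ge5$, then $a<2\le\frac{n-1}2$. Define
\[
\frac1{a^*}=\frac1a-\frac1{n-1},\quad\frac1b=\frac1a-\frac2{n-1},\quad\frac1l=\frac1{1+\varepsilon}-\frac1{n-1},\quad\frac1\lambda=\frac1{1+\varepsilon}-\frac2{n-1},
\]
all positive for small $\varepsilon$. One embedding takes $\nabla V$ and $V$ from $W^{1,a}(S)$ to $L^{a^*}(S)$, so that $V$ is bounded in $W^{1,a^*}(S)$, and a second one takes $V$ to $L^b(S)$. The same holds starting from the exponent $1+\varepsilon$. Thus \eqref{sphere2} and \eqref{sphere1} yield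
\begin{equation}\label{sob}
\|\nabla V\|_{L^{a^*}(S)}+\|V\|_{L^b(S)}\le CK^{1/a},\qquad\|\nabla V\|_{L^l(S)}+\|V\|_{L^\lambda(S)}\le C_\varepsilon K^{\gamma\varepsilon}.
\end{equation}

\medskip\noindent\emph{The gradient term.} Define $\tau$ by $\frac12=\frac{1-\tau}l+\frac\tau{a^*}$. At $\varepsilon=0$ we have $\frac1l-\frac1{a^*}=1-\frac1a=\frac1{p+1}$, so $\tau$ takes the value
\[
\tau_0=(p+1)\Big(\frac12-\frac1{n-1}\Big)=(p+1)\frac{n-3}{2(n-1)}>0,\qquad\frac{2\tau_0}a=\frac{p(n-3)}{n-1}<1
\]
by \eqref{prange}, and then $\tau_0<\frac a2<1$. By continuity $\tau\in(0,1)$ for small $\varepsilon$, and H\"older interpolation in \eqref{sob} gives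
\[
\int_S|\nabla V|^2\,d\sigma\le C_\varepsilon K^{2\tau/a+2\gamma\varepsilon} .
\]

\medskip\noindent\emph{The function term.} Define $\nu$ by $\frac1{p+1}=\frac{1-\nu}\lambda+\frac\nu b$. At $\varepsilon=0$ we have $\frac1\lambda-\frac1b=\frac1{p+1}$ and $\frac1\lambda=\frac{n-3}{n-1}$, so $\nu$ takes the value
\[
\nu_0=(p+1)\frac{n-3}{n-1}-1 .
\]
From $p>\frac n{n-2}$ we get $p+1>\frac{2(n-1)}{n-2}$ and $\nu_0>\frac{2(n-3)}{n-2}-1=\frac{n-4}{n-2}\ge0$. From $\frac{n-3}{n-1}<\frac1p$ we get $\nu_0<\frac{p+1}p-1=\frac1p<1$, and in particular $p\nu_0<1$. For small $\varepsilon$ we have $\nu\in(0,1)$, and since $\frac{p+1}a=p$, interpolation in \eqref{sob} gives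
\[
\int_S|V|^{p+1}\,d\sigma\le C_\varepsilon K^{p\nu+(p+1)\gamma\varepsilon} .
\]

\medskip\noindent\emph{Conclusion.} As $\varepsilon\to0$ the exponents of $K$ in the last two estimates tend to $2\tau_0/a<1$ and $p\nu_0<1$. Fix $\varepsilon$ so small that both are at most $1-\theta$ for some $\theta>0$. Finally $\int_S|V|^2\le C+\int_S|V|^{p+1}$. Inserting everything in \eqref{Kbound},
\[
K\le CK^{1-\theta}+C
\]
with $C$ and $\theta$ independent of $R$. As $R\to\infty$ along the sequence, this contradicts \eqref{Kbig}, and the nonexistence part of Theorem~\ref{thm:beyond} is proved. Both inequalities $2\tau_0/a<1$ and $p\nu_0<1$ are equivalent to $p<\frac{n-1}{n-3}$; this is where the condition comes from.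

\subsection{Optimality for $n=3,4$}
Let $n\ge3$, $p\ge p_S$ and $B=I$. Then \eqref{sys} reads $-\Delta u_i=u_i^p$, and it suffices to take $u_i=w$ for all $i$, where $w$ is a positive bounded radial solution of $-\Delta w=w^p$ in $\mathbb R^n$. Such $w$ exists if and only if $p\ge p_S$; see \cite{GS} for nonexistence in the subcritical case and \cite{JL} for $p>p_S$. For $p=p_S$ the Aubin--Talenti functions are explicit solutions.

Existence also follows from Lemma~\ref{lem:poho}. Let $w$ be the local solution of $(r^{n-1}w')'=-r^{n-1}|w|^{p-1}w$, $w(0)=1$, $w'(0)=0$. As long as $w>0$ we have $r^{n-1}w'(r)=-\int_0^rs^{n-1}w^p\,ds<0$ for $r>0$, hence $0<w\le1$ and $|w'|\le r/n$, and the solution continues. Suppose $w$ has a first zero $r_0$. Then $w'(r_0)<0$, and Lemma~\ref{lem:poho} with $m=1$, $B=1$, $r=r_0$ reads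
\[
\Big(n-\tfrac{(n-2)(p+1)}2\Big)\int_{B_{r_0}}\frac{w^{p+1}}{p+1}=\frac{r_0}2\int_{\partial B_{r_0}}|w'(r_0)|^2\,d\sigma>0 .
\]
For $p\ge p_S$ the left side is not positive, a contradiction. So $w$ is positive on $\mathbb R^n$ and bounded by $1$. This completes the proof of Theorem~\ref{thm:beyond}. \qed

\begin{thebibliography}{9}

\bibitem{GS}
Gidas and Spruck, Comm. Pure Appl. Math. \textbf{34} (1981).

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic PDE of Second Order}.

\bibitem{JL}
Joseph and Lundgren, Arch. Rational Mech. Anal. \textbf{49} (1973).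

\bibitem{source}
\emph{Liouville-Type Theorems For Elliptic Schr\"odinger Systems Associated With Copositive Matrices},
\url{http://aimspress.com/aimspress-data/nhm/2012/4/PDF/1556-1801_2012_4_967.pdf}.

\end{thebibliography}

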